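# Turning a cylinder inside out: isometric immersions versus isometric embeddings

## 1. A paper band whose rulings stay vertical

Take a strip of paper of length $2\pi$ and width $2h$ and glue its short ends into a band. Paper bends but does not stretch. The simplest bands come from a closed plane curve: let $\gamma:\mathbb R\to\mathbb R^2$ be smooth, $2\pi$-periodic and of unit speed, and put
$$f_\gamma(x,y)=(\gamma_1(x),\gamma_2(x),y),\qquad |y|\le h .$$
Then $f_x=(\gamma_1',\gamma_2',0)$ and $f_y=e_3$ are orthonormal, so nothing is stretched. The normal is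
$$n=f_x\times f_y=(\gamma_2',-\gamma_1',0),$$
a unit vector in the horizontal plane, which depends on $x$ only.

Two curves matter to us. For $\gamma(x)=(\cos x,\sin x)$ we get the round band with $n=(\cos x,\sin x,0)$, pointing outward. For $\gamma(x)=(\cos x,-\sin x)$ we get the same set in space, but now $f_x=(-\sin x,-\cos x,0)$ and $n=(-\cos x,\sin x,0)$, the negative of the horizontal part of the position vector. The normal points inward: the band has been turned inside out.

Can we pass from the first band to the second through bands $f_{\gamma_t}$, where $\gamma_t$ is a smooth family of closed unit-speed curves? No, whatever $h$ is, and even if the bands may pass through themselves. For each $t$ the loop $x\mapsto n_t(x)$ lies in the horizontal unit circle and varies continuously with $t$, so its winding number does not change. At one end it is the winding number of $(\cos x,\sin x)$, which is $+1$; at the other it is that of $(-\cos x,\sin x)$, which is $-1$.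

So a band that is to be turned inside out must tilt its straight lines. Tilting has a price. Draw on the strip, through each point $(s,0)$ of the center line, a segment $\{(s+yg(s),y):|y|\le h\}$ of slope $g(s)$. For two such segments not to cross inside the strip, $s-s'+y(g(s)-g(s'))$ must not change sign for $|y|<h$, which means $|g(s)-g(s')|\le|s-s'|/h$. The extreme case is a fan of segments through one boundary point $(x_0,h)$: there $g(s)=(x_0-s)/h$ and $g'=-1/h$. The wider the band, the more slowly the lines can turn. Hence there should be a width beyond which inversion is impossible. We shall compare two versions: the band may pass through itself, or it may not.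

## 2. Two notions of inversion, and the theorem

Let $S^1\subset\mathbb R^2$ be the unit circle, $h>0$, $I_h=[-h,h]$ and $C_h=S^1\times I_h\subset\mathbb R^3$, with the flat metric induced from $\mathbb R^3$. Let $i:C_h\to\mathbb R^3$ be the inclusion and $r(x,y,z)=(x,-y,z)$ the inside-out embedding; these are the two bands of Section 1.

**Definition.** A smooth map between Riemannian manifolds is *isometric* if it preserves the metric. Two isometric maps $f,g:M\to N$ are *isometrically homotopic* (respectively *isometrically isotopic*) if there is a smooth homotopy $H_t$ from $f$ to $g$ such that each $H_t$ is an isometric immersion (respectively an isometric embedding).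

A smooth homotopy on $C_h$ is a map $H$ that is smooth on $C_h\times[0,1]$. For example, rotating $i(C_h)$ rigidly about an axis is an isometric isotopy. A family $f_{\gamma_t}$ as in Section 1 is always an isometric homotopy, and it is an isotopy exactly when every $\gamma_t$ is simple.

We quote the following from the paper "Inverting A Cylinder Through Isometric Immersions And Isometric Embeddings". *The maps $i$ and $r$ are isometrically homotopic if and only if $h<1$; and if $h<\pi/(\pi+2)$, then they are isometrically isotopic.* This leaves a question: is there an $h$ for which $i$ can be deformed to $r$ through isometric immersions, but not through isometric embeddings?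

**Theorem 1.** If $h\ge0.999$, then $i$ and $r$ are not isometrically isotopic. Hence, by the quoted result that $i,r$ are isometrically homotopic if and only if $h<1$, for every $h\in[0.999,1)$ the maps $i$ and $r$ are isometrically homotopic but not isometrically isotopic.

It suffices to treat $h=0.999$: if $h'<h$, an isometric isotopy from $i$ to $r$ on $C_h$ restricts to one on $C_{h'}$. Until Section 8 we keep $h>0$ general, since the structure is clearer that way.

**Coordinates.** We write $(x,y)\mapsto(\cos x,\sin x,y)$, $x\in\mathbb R$, $|y|\le h$. A map on $C_h$ is then a map on the strip $\Sigma=\mathbb R\times[-h,h]$, $2\pi$-periodic in $x$, and the metric is $dx^2+dy^2$. For an isometric immersion $f$ put $n=f_x\times f_y$.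

## 3. A flat band is ruled by straight segments

Let $f:\Sigma\to\mathbb R^3$ be a smooth isometric immersion, $2\pi$-periodic in $x$. We recall its second fundamental form. Differentiating $f_x\cdot f_x=1$, $f_x\cdot f_y=0$, $f_y\cdot f_y=1$ gives $f_{xx}\cdot f_x=f_{xy}\cdot f_x=f_{xy}\cdot f_y=f_{yy}\cdot f_y=0$, then $f_{xx}\cdot f_y=-f_x\cdot f_{xy}=0$ and $f_{yy}\cdot f_x=-f_y\cdot f_{xy}=0$. So
$$f_{xx}=Ln,\quad f_{xy}=Mn,\quad f_{yy}=Nn,\qquad n_x=-(Lf_x+Mf_y),\quad n_y=-(Mf_x+Nf_y).$$
Let $B=\begin{pmatrix}L&M\\M&N\end{pmatrix}$. Comparing $(f_{xx})_y=L_yn-L(Mf_x+Nf_y)$ with $(f_{xy})_x=M_xn-M(Lf_x+Mf_y)$ gives $L_y=M_x$ and $LN=M^2$; comparing $(f_{xy})_y$ with $(f_{yy})_x$ gives $M_y=N_x$. In words: $\operatorname{rank}B\le1$, and the derivative $\nabla B$ is symmetric in all three slots. Moreover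
$$dn(w)=0\iff B(w,\cdot)=0. \tag{1}$$
Let $\mathcal N=\{B\ne0\}$, an open subset of $\Sigma$. On $\mathcal N$ the kernel of $B$ is a line. For $f_\gamma$ the only nonzero entry of $B$ is $L$, which is plus or minus the curvature of $\gamma$, and $\ker B$ is vertical wherever the curvature does not vanish.

**Lemma 2.** Let $p\in\mathcal N\cap\operatorname{int}\Sigma$. The line through $p$ in direction $\ker B_p$ is not horizontal. Its intersection $\ell_p$ with $\Sigma$, a segment from $y=-h$ to $y=h$, lies in $\mathcal N$, has direction $\ker B$ at each of its points, and $n$ is constant on it. Two such segments sharing a point coincide.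

We call the segments $\ell_p$ *rulings*.

**Step 1: the curves tangent to $\ker B$ are straight.** Near $p$ write $B=\mu\,e\otimes e$, where $\mu=\operatorname{tr}B\neq0$ is a simple eigenvalue and $e$ is a smooth unit eigenvector field. Let $k\perp e$ be a smooth unit field spanning $\ker B$. Differentiating $B(k,k)=0$ along $e$ gives $(\nabla_eB)(k,k)=-2B(\nabla_ek,k)=0$. Differentiating $B(k,e)=0$ along $k$ gives
$$(\nabla_kB)(k,e)=-B(\nabla_kk,e)-B(k,\nabla_ke)=-\mu\langle\nabla_kk,e\rangle .$$
By symmetry of $\nabla B$ the two left sides agree, so $\langle\nabla_kk,e\rangle=0$. As $k$ has unit length, $\nabla_kk\perp k$ too, so $\nabla_kk=0$. The integral curves of $k$ are straight, and $k$ and $e$ are constant along them.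

**Step 2: $B$ cannot fade out along such a line.** Let $u$ be arclength along the line and $\kappa=\langle\nabla_ek,e\rangle$. Differentiating $B(k,e)=0$ along $e$ gives $(\nabla_eB)(k,e)=-B(\nabla_ek,e)=-\mu\kappa$. Since $e$ is constant along the line,
$$\mu'=(\nabla_kB)(e,e)=(\nabla_eB)(k,e)=-\kappa\mu .$$
Next, $(Dk)k=0$. Differentiating in any direction $v$ gives $D^2k(v,k)+Dk(Dk\,v)=0$, that is, $\nabla_k(Dk)=-(Dk)^2$. Since $(Dk)e=\kappa e$, this gives $\kappa'=-\kappa^2$. Hence
$$\Big(\frac1\mu\Big)'=\frac{\kappa}{\mu},\qquad \Big(\frac\kappa\mu\Big)'=\frac{-\kappa^2}{\mu}+\frac{\kappa\cdot\kappa}{\mu}=0,$$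
so $1/\mu$ is an affine function of $u$.

**Step 3: the line runs from boundary to boundary.** Along the maximal integral curve of $\ker B$ in $\mathcal N\cap\operatorname{int}\Sigma$ through $p$ orient the line field and let $u\in(u_-,u_+)$ be arclength. If $u_+<\infty$, then $1/\mu$ is bounded on $[0,u_+)$, so $|\mu|$ is bounded below. By continuity $B\ne0$ at the endpoint, with kernel the direction of the line. If the endpoint were in $\operatorname{int}\Sigma$, the curve could be continued; so it lies on $\partial\Sigma$. The same holds for $u_-$.

If the line were horizontal, it would never reach $\partial\Sigma$, so the curve would be all of $\mathbb R\times\{y\}$, and $L=B(\partial_x,\partial_x)=0$ there, so $f_{xx}=0$. Then $f$ maps this line at unit speed onto a straight line, contradicting periodicity. So the line is not horizontal. It cannot stay in the strip forever, so both $u_\pm$ are finite, and since $y$ is monotone along it, it runs from one boundary line to the other. By (1), $dn(k)=0$, so $n$ is constant on $\ell_p$.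

**Step 4: uniqueness.** If two rulings share a point, both have there the direction of the one-dimensional space $\ker B$. They are the intersection of $\Sigma$ with the same line, so they coincide. $\square$

## 4. Bend fields: choosing segments also where the band is flat

Where $B=0$ on an open set there are no rulings, but we still want a segment through each point of the center line.

**Definition.** For continuous $2\pi$-periodic $g:\mathbb R\to\mathbb R$ put $\sigma_g(s)=\{(s+yg(s),y):|y|\le h\}$. A *bend field* of $f$ is a $2\pi$-periodic $g$ with
$$|g(s)-g(s')|\le\frac{|s-s'|}h\quad\text{for all }s,s',\qquad\text{and}\qquad n\text{ constant on }\sigma_g(s)\text{ for each }s. \tag{2}$$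
The set of bend fields of $f$ is denoted $K_f$.

**Example.** For $i$ and for $r$ the normal depends injectively on $x$ modulo $2\pi$, so $n$ is constant only on vertical segments and $K_i=K_r=\{0\}$. For a richer case, let $0<b-a<\pi$ and let $k\ge0$ be a smooth $\pi$-periodic function, zero exactly on the translates $[a,b]+\pi\mathbb Z$, with $\int_0^\pi k=\pi$. Let $\theta'=k$ and $\gamma'=(\cos\theta,\sin\theta)$. Since $\theta(x+\pi)=\theta(x)+\pi$, we have $\gamma'(x+\pi)=-\gamma'(x)$, so $\gamma$ closes up: it is an oval with two flat sides. For $f_\gamma$ the normal is constant on $\sigma_g(s)$ if and only if $g(s)=0$ or the interval $[s-h|g(s)|,s+h|g(s)|]$ lies in a flat side. So $K_{f_\gamma}$ consists of the $1/h$-Lipschitz $2\pi$-periodic $g$ that vanish off the flat sides and satisfy $|g(s)|\le\frac1h\min(s-a',b'-s)$ on each flat side $[a',b']$. There are many bend fields, and they form a convex set. Both features are general.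

**Lemma 3.** (a) $K_f\ne\emptyset$. (b) $K_f$ is convex. (c) $2h\sqrt{1+g^2}\le\pi+2h$ for all $g\in K_f$.

**Proof of (a): use rulings where they exist, interpolate elsewhere.** Let $S_0=\{s:(s,0)\in\mathcal N\}$, an open $2\pi$-periodic set. By Lemma 2 every ruling crosses $y=0$ at a point of $\mathcal N$. If $S_0=\emptyset$, there are no rulings, so $B=0$ on $\operatorname{int}\Sigma$, hence on $\Sigma$, and $f$ is affine. Then $f_x$ is a constant unit vector, contradicting periodicity. So $S_0\neq\emptyset$.

For $s\in S_0$ let the ruling through $(s,0)$ be $\{(s+yg(s),y)\}$. This defines $g$ on $S_0$, and $g$ is periodic because $B$ is. For $s<s'$ in $S_0$ the two rulings are distinct, hence disjoint, so $s+yg(s)\ne s'+yg(s')$ for all $|y|\le h$. At $y=0$ the left side is smaller, so by continuity it is smaller for all $|y|\le h$. Taking $y=\pm h$ gives $|g(s)-g(s')|<|s-s'|/h$. Extend $g$ to $\overline{S_0}$ by continuity; $n$ is constant on the limit segments.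

On a complementary interval $(a,b)$ of $\overline{S_0}$, which is bounded by periodicity, interpolate $g$ linearly. Its slope there is at most $1/h$ in absolute value, so the Lipschitz constant is kept. Consequently $s\mapsto s+yg(s)$ is nondecreasing for each $|y|\le h$, and for $s\in(a,b)$ the segment $\sigma_g(s)$ lies in
$$Q=\{(x,y):a+yg(a)\le x\le b+yg(b),\ |y|\le h\}.$$
This is a closed convex set with nonempty interior, so it is the closure of its interior. The interior contains no point of $\mathcal N$: a ruling through such a point would be $\sigma_g(s'')$ with $s''\in S_0$, so $s''\le a$ or $s''\ge b$, and by monotonicity all its points satisfy $x\le a+yg(a)$ or all satisfy $x\ge b+yg(b)$. Such points are not interior to $Q$. So $B=0$ on the interior of $Q$, which is connected; by (1) $n$ is constant there, hence on $Q$, hence on each interpolated segment.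

**Proof of (b): between two admissible segments the band is flat.** Let $g,g^*\in K_f$ and $G=(1-\lambda)g+\lambda g^*$ with $0\le\lambda\le1$. The Lipschitz bound and periodicity are clear. Fix $s$. If $g(s)=g^*(s)$, there is nothing to prove for this $s$. Otherwise consider the open triangle in $0<y<h$ between $\sigma_g(s)$ and $\sigma_{g^*}(s)$, and suppose it contains a point $q\in\mathcal N$. Follow $\ell_q$ from $q$ down to $y=0$. On $y=0$ the closed triangle is the single point $(s,0)$, so $\ell_q$ must meet $\sigma_g(s)\cup\sigma_{g^*}(s)$ at some point $z$ with $0\le y<h$, and $z\in\mathcal N$ by Lemma 2. Since $n$ is constant on the segment met at $z$, (1) says that its direction lies in $\ker B_z$, which is also the direction of $\ell_q$. Both are full intersections of a line with $\Sigma$, so that segment equals $\ell_q$ and contains $q$. But $q$ is in the open triangle, a contradiction. Hence $B=0$ on the triangle and $n$ is constant on its closure. The same holds for the triangle in $-h<y<0$. Both closures contain $(s,0)$, and $\sigma_G(s)$ lies in their union, so $n$ is constant on $\sigma_G(s)$.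

**Proof of (c): a straight segment cannot be longer than the band allows.** On $\sigma_g(s)$ we have $dn(w)=0$ with $w=(g(s),1)$, so $B(w,\cdot)=0$ by (1) and $D^2f(w,w)=B(w,w)n=0$. So $f$ is affine on $\sigma_g(s)$, and the image is a straight segment of length $2h\sqrt{1+g(s)^2}$. This is the distance in $\mathbb R^3$ between the images of two points of $C_h$. Since $f$ preserves lengths of curves, it is at most the intrinsic diameter of $C_h$, which is at most $\pi+2h$. $\square$

**The moving frame of a bend field.** For $g\in K_f$ let $\varphi=\arctan g\in(-\frac\pi2,\frac\pi2)$ and, at $(s,0)$,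
$$c=f,\qquad T=c'=f_x,\qquad b=\sin\varphi f_x+\cos\varphi f_y,\qquad e=\cos\varphi f_x-\sin\varphi f_y .$$
Here $b$ is the unit direction in space of the image of $\sigma_g(s)$. We have just seen that $f$ is affine on $\sigma_g(s)$; its $y$-derivative there is $gf_x+f_y=\sec\varphi\,b$. So
$$f(s+yg(s),y)=c(s)+y\sec\varphi(s)\,b(s),\qquad T=\cos\varphi\,e+\sin\varphi\,b. \tag{3}$$
The function $b$ is Lipschitz, hence differentiable almost everywhere, and
$$b'=\varphi'(\cos\varphi f_x-\sin\varphi f_y)+(L\sin\varphi+M\cos\varphi)n .$$
The last bracket is $B(\partial_x,(\sin\varphi,\cos\varphi))=0$. With $\varphi'=\cos^2\!\varphi\,g'$ we get, almost everywhere,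
$$b'=\varphi'e,\qquad|b'|=|\varphi'|=\cos^2\!\varphi\,|g'|\le\frac1h\cos^2\varphi\le\frac1h. \tag{4}$$
This is the precise price of tilting: $b$ moves on the sphere with speed at most $1/h$, and strictly slower where the segment is tilted. For $i$ and $r$ we have $g=0$, $b=e_3$.

## 5. The direction map has degree one

Now let $f_t=H_t$ be an isometric homotopy and write $K_t=K_{f_t}$, and $n_t$ for the normal of $f_t$. We want to follow the closed curve $b$ on $S^2$ through time.

**Why a bend field cannot simply be followed in time.** The first attempt is to choose $g_t\in K_t$ continuously in $t$. The obstacle is visible already on a plate, not closed up into a band. Fix $\varphi_0\in(0,\frac\pi2)$ and a smooth $\chi\ge0$ that is positive exactly on an interval $(-a,a)$. For $t\ne0$ let $\epsilon=e^{-1/t^2}$, let $\varphi=\varphi_0$ for $t>0$ and $\varphi=-\varphi_0$ for $t<0$, let $w=x\cos\varphi-y\sin\varphi$, $v=x\sin\varphi+y\cos\varphi$, and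
$$f_t(x,y)=p(w)(\cos\varphi,-\sin\varphi,0)+q(w)e_3+v(\sin\varphi,\cos\varphi,0),$$
where $p(0)=q(0)=0$, $p'=\cos\vartheta$, $q'=\sin\vartheta$, $\vartheta(w)=\epsilon\int_0^w\chi$; put $f_0(x,y)=(x,y,0)$. Each $f_t$ is isometric, since $w,v$ are orthonormal coordinates and $f_w,f_v$ are orthonormal. For each sign of $t$, $f_t$ is a smooth function of $(x,y,\epsilon)$ that equals $(x,y,0)$ at $\epsilon=0$, and $\epsilon$ is flat at $t=0$; so $f_t$ is smooth in $(x,y,t)$. For $t\ne0$ we have $B\neq0$ at the origin with kernel spanned by $(\sin\varphi,\cos\varphi)$, so a bend field has no choice there: $g(0)=\tan\varphi_0$ for $t>0$ and $g(0)=-\tan\varphi_0$ for $t<0$. No continuous choice exists. At $t=0$ all slopes between the two are allowed, however. This is what convexity gives us, and it suggests asking only that $g_t$ be *near* some $K_\tau$ with $\tau$ near $t$.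

**Compactness.** Let $\mathcal K=\{(t,g):g\in K_t\}\subset[0,1]\times C(\mathbb R/2\pi\mathbb Z)$ with the uniform norm on the second factor. If $(t_k,g_k)\to(t,g)$ with $g_k\in K_{t_k}$, then $n_{t_k}(s+yg_k(s),y)=n_{t_k}(s,0)$ passes to the limit by joint continuity of $n_t(x,y)$, and so does the Lipschitz bound. So $\mathcal K$ is closed. Its members $g$ are uniformly Lipschitz and, by Lemma 3(c), uniformly bounded. By Arzelà–Ascoli $\mathcal K$ is compact.

**Facts about degree.** We use three textbook facts. An oriented plane bundle $E$ over a closed oriented surface has an Euler number, equal to the sum of the indices of the zeros of any continuous section with isolated zeros. For a map $b$ of closed oriented surfaces, the Euler number of $b^*E$ is $\deg b$ times that of $E$. The Euler number of $TS^2$ is $2$.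

**Proposition 4.** Let $H$ be an isometric homotopy (through immersions) from $i$ to $r$ and let $m\ge2$ be an integer. Then there are $t$, $g\in K_t$ and $s$ such that $0\in\operatorname{conv}\{b(s+2\pi j/m):0\le j<m\}$, where $b$ is formed from $f_t,g$.

Suppose not. We shall derive that $m$ divides $1$.

**Step 1: a safety margin around $\mathcal K$.** For any $t$ and any continuous $2\pi$-periodic $g$, in $K_t$ or not, let
$$b_{t,g}(s)=\frac{g f_x+f_y}{\sqrt{1+g^2}}\ \text{ at }(s,0)\text{ for }f=f_t,\qquad \Delta(t,g)=\min_s\operatorname{dist}\big(0,\operatorname{conv}\{b_{t,g}(s+2\pi j/m)\}_{j}\big).$$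
For instance $\Delta(0,0)=1$, since then all the points are $e_3$. Moving $m$ points by at most $\delta$ moves their convex hull by at most $\delta$ in Hausdorff distance, and $b_{t,g}$ depends continuously on $(t,g)$ in the uniform norm; so $\Delta$ is continuous. By assumption the open set $\{\Delta>0\}$ contains the compact set $\mathcal K$. Hence there is $\epsilon>0$ with
$$\Delta(t,g)>0\quad\text{whenever }|t-\tau|<\epsilon\text{ and }\|g-g'\|_\infty<\epsilon\text{ for some }(\tau,g')\in\mathcal K. \tag{5}$$

**Step 2: an approximate continuous selection.** Let $U_\tau=\{g:\operatorname{dist}(g,K_\tau)<\epsilon\}$, which is convex since $K_\tau$ is. For each $\tau$ we have $K_t\subset U_\tau$ for all $t$ near $\tau$. Otherwise there are $t_k\to\tau$ and $g_k\in K_{t_k}\setminus U_\tau$; by compactness of $\mathcal K$ a subsequence of $g_k$ converges to some $g\in K_\tau$, although $\operatorname{dist}(g,K_\tau)\ge\epsilon$. So each $\tau$ has a relatively open interval $I_\tau\ni\tau$ of length less than $\epsilon$ with $K_t\subset U_\tau$ for $t\in I_\tau$. By Lebesgue's lemma there are $0=t_0<\dots<t_N=1$ and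 $\tau_0,\dots,\tau_{N-1}$ with $[t_j,t_{j+1}]\subset I_{\tau_j}$.

Choose $g_{t_j}\in K_{t_j}$, with $g_{t_0}=g_{t_N}=0$; this is allowed because $0\in K_0\cap K_1$. Interpolate linearly in $t$. On $[t_j,t_{j+1}]$ both endpoint functions lie in the convex set $U_{\tau_j}$, so $g_t\in U_{\tau_j}$; also $|t-\tau_j|<\epsilon$. By (5), $\Delta(t,g_t)>0$ for all $t\in[0,1]$.

**Step 3: a map of spheres.** Put $b(s,t)=b_{t,g_t}(s)$. It is continuous, $b(\cdot,0)=b(\cdot,1)=e_3$, and $0\notin\operatorname{conv}\{b(s+2\pi j/m,t)\}_j$ for all $(s,t)$. Collapsing each end circle of $(\mathbb R/2\pi\mathbb Z)\times[0,1]$ to a point gives a sphere $Y$ and a continuous map $b:Y\to S^2$. Orient $Y$ by $(t,s)$.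

**Step 4: $m$ divides $\deg b$.** For $0\le\lambda\le1$ the vector
$$(1-\lambda)b(s,t)+\frac\lambda m\sum_{j=0}^{m-1}b\Big(s+\frac{2\pi j}m,t\Big)$$
lies in the convex hull above, so it is nonzero; at $t=0,1$ it equals $e_3$. Normalizing it gives a homotopy of maps $Y\to S^2$ from $b$ to a map invariant under $s\mapsto s+2\pi/m$. That map factors through $Y\to Y$, $(s,t)\mapsto(ms,t)$, which has degree $m$. So $m\mid\deg b$.

**Step 5: $\deg b=1$, because the normal is a section.** The vector $n(s,t)=n_t(s,0)$ is a unit vector orthogonal to $b(s,t)$, since $b$ is a combination of $f_x$ and $f_y$. So $\sin(\pi t)\,n(s,t)$, extended by $0$ at the poles, is a continuous section of the oriented plane bundle $b^*TS^2$, and its only zeros are the two poles of $Y$. Near each pole $b$ is close to $e_3$, and orthogonal projection onto $e_3^\perp=T_{e_3}S^2$, oriented by $(e_1,e_2)$, trivializes the bundle. In this trivialization the winding number of the section on a small circle $t=\text{const}$ equals that of $n$ on the end circle, by continuity of $n$ on the closed annulus.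

Near the pole $t=0$ the pair ($t$, $s$) is (radius, angle), so the positive loop is $s$ increasing. There $n=(\cos s,\sin s,0)$ and the index is $+1$. Near the pole $t=1$ the radius is $1-t$, so the positive loop is $s$ decreasing. There $n=(-\cos s,\sin s,0)$ has winding number $-1$ as $s$ increases, so the index is $-(-1)=+1$. The Euler number of $b^*TS^2$ is therefore $2$. It also equals $2\deg b$. So $\deg b=1$.

Steps 4 and 5 give $m\mid1$, contradicting $m\ge2$. $\square$

Section 1 is the shadow of Step 5: with vertical rulings $b$ would be constant, of degree $0$.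

## 6. Two opposite rulings give $h<1$, and no crossing

The first choice is $m=2$. Proposition 4 gives $t$, $g\in K_t$ and $s$ with $0\in\operatorname{conv}\{b(s),b(s+\pi)\}$. These are unit vectors, so $b(s+\pi)=-b(s)$. The curve $b$ travels an angle $\pi$ in parameter time $\pi$, so by (4)
$$\pi\le\int_s^{s+\pi}|\varphi'|\le\frac1h\int_s^{s+\pi}\cos^2\varphi\le\frac\pi h ,$$
and $h\le1$. If $h=1$, equality forces $\varphi\equiv0$ on $[s,s+\pi]$, so $\varphi'=0$ there, which contradicts $\int|\varphi'|\ge\pi$. So $h<1$ is necessary for an isometric homotopy: this reproves one half of the quoted result.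

Can the same two rulings show that the band meets itself when $h$ is close to $1$? Two segments in space intersect if their lines are coplanar, not parallel, and meet close enough to the centers of the segments. Coplanarity of the lines at $s$ and $s+\pi$ is the vanishing of $\chi(s)=\det\big(c(s+\pi)-c(s),b(s),b(s+\pi)\big)$. At the parameter we found, $\chi=0$ for a useless reason: the lines are parallel. Nor does a sign argument produce another zero, since
$$\chi(s+\pi)=\det\big(c(s)-c(s+\pi),b(s+\pi),b(s)\big)=\chi(s),$$
the two sign changes canceling. So $m=2$ controls the directions of two rulings but never makes two transverse rulings coplanar.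

## 7. Three rulings at equal spacing

With $m=3$ the directions are transverse, and the fact that the center line closes up supplies the missing sign change.

**Proposition 5.** Let $H$ be an isometric homotopy from $i$ to $r$ and $h>2/3$. Then there are $t$ and $g\in K_t$ such that:

1. there are $s_0$ and $s_j=s_0+2\pi j/3$ such that $b_j:=b(s_j)$ $(j=0,1,2)$ span a plane $P$, the angles $\theta_j$ between $b_j$ and $b_{j+1}$ (indices mod 3) lie in $(0,\pi)$, and $\theta_0+\theta_1+\theta_2=2\pi$;
2. there is $s$ with $\det\big(c(s')-c(s),b(s),b(s')\big)=0$, where $s'=s+2\pi/3$.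

**Step 1: the three directions surround $0$ in a plane.** Proposition 4 with $m=3$ gives $t$, $g\in K_t$, $s_0$ and $0=\sum\lambda_jb_j$ with $\lambda_j\ge0$, $\sum\lambda_j=1$. By (4) the angle between $b_j$ and $b_{j+1}$ is at most $\frac{2\pi}{3h}<\pi$. Any two of the three indices are cyclically adjacent, so no two $b_j$ are antipodal. If some $\lambda_j$ vanished, then $0$ would be a convex combination of at most two unit vectors, which forces two antipodal ones. So all $\lambda_j>0$. If two of the $b_j$ were equal, the third would be a negative multiple of them, hence antipodal. So the $b_j$ are pairwise independent, and since they are linearly dependent they span a plane $P$. They are three distinct points of the unit circle of $P$, with $0$ in the interior of their triangle because all $\lambda_j>0$. So the angles $\theta_j$ lie in $(0,\pi)$ and sum to $2\pi$.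

**Step 2: closing up forces coplanarity somewhere.** Let $\nu$ be the unit normal of $P$ for which $b_0,b_1,b_2$ are in counterclockwise order, so $b_j\times b_{j+1}=\sin\theta_j\,\nu$. Put
$$\chi(s)=\det\big(c(s+\tfrac{2\pi}3)-c(s),\,b(s),\,b(s+\tfrac{2\pi}3)\big),$$
which is continuous and $2\pi$-periodic. Then
$$\frac{\chi(s_j)}{\sin\theta_j}=\big(c(s_{j+1})-c(s_j)\big)\cdot\nu ,$$
and these three numbers sum to $\big(c(s_0+2\pi)-c(s_0)\big)\cdot\nu=0$. Since $\sin\theta_j>0$, either $\chi$ vanishes at some $s_j$ or it takes both signs. In either case it has a zero $s$. $\square$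

The zero $s$ need not be one of the $s_j$. So we also need to know that the directions $b(s),b(s')$ are transverse, and that the lines meet within the segments; for this we show that $b$ is close to a great circle traversed at unit speed, and that $c(s)$ and $c(s')$ are close together.

## 8. Near $h=1$ the band is almost rigid

Here is why this should hold. By (4) and Proposition 5(1), $2\pi\le\int|\varphi'|\le\frac1h\int\cos^2\varphi$ over a period. As $h\to1$ this leaves no slack: $|\varphi'|$ must be near $1$ in the mean while $\varphi$ is near $0$, so $\varphi$ must be a fine zigzag. And $b$, which has length at least $2\pi$ and speed at most about $1$, must be near a great circle $\beta$ at unit speed. Then $T\approx e\approx\varphi'b'\approx\varphi'\beta'$, and integrating by parts,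
$$c(s')-c(s)=\int_s^{s'}T\approx[\varphi\beta']_s^{s'}+\int_s^{s'}\varphi\beta ,$$
which is small since $\varphi$ is. The angle between $b(s)$ and $b(s')$ is near $2\pi/3$, so the two lines meet near the centers of their segments. The estimates below make this quantitative, and show that $h=0.999$ is close enough.

**Setting.** Let $h=0.999$ and suppose $H$ is an isometric isotopy from $i$ to $r$. Take $t,g,s_j,s$ from Proposition 5 and $f=f_t$. Put
$$\rho=\tfrac1h,\quad\eta=\rho-1\le0.0010011,\quad\rho^2-1\le0.0020031,\quad I=[s,s'],\quad|I|=\tfrac{2\pi}3 .$$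
Integrals without limits are over a period.

**Step A: $\varphi$ is small, first in the mean and then everywhere.** The curve $b$ passes through $b_0,b_1,b_2,b_0$, so $2\pi=\sum\theta_j\le\int|b'|=\int|\varphi'|\le\rho\int\cos^2\varphi$. Hence $\int\cos^2\varphi\ge2\pi h$, and
$$\int\sin^2\varphi\le2\pi(1-h)\le0.0062832. \tag{6}$$
Let $M=\max|\varphi|<\pi/2$, attained at $s_M$. Since $|\varphi'|\le\rho$, we have $|\varphi(u)|\ge M-\rho|u-s_M|$ for $|u-s_M|\le hM$, and this range fits in one period because $hM<\pi$. As $\sin^2$ increases on $[0,\frac\pi2]$,
$$\int\sin^2\varphi\ge2\int_0^{hM}\sin^2(M-\rho u)\,du=2h\int_0^M\sin^2v\,dv=h\big(M-\tfrac12\sin2M\big).$$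
So $M-\frac12\sin2M\le0.0062832/0.999\le0.00629$. The function $M-\frac12\sin2M$ is increasing, and by $\sin x\le x-\frac{x^3}6+\frac{x^5}{120}$ it is at least $\frac23M^3-\frac2{15}M^5$. At $M=0.2125$ this lower bound exceeds $0.006397-0.000058>0.00633$. Hence
$$M<0.2125. \tag{7}$$

**Step B: $b$ is near a great circle.** Use coordinates of $\mathbb R^3$ in which $P$ is the $xy$-plane with normal $\nu=e_3$, and write $b_j=(\cos\omega_j,\sin\omega_j,0)$ with $\omega_{j+1}=\omega_j+\theta_j$, $\omega_3=\omega_0+2\pi$. Let $\alpha_j=\omega_j-s_j$, with $s_3=s_0+2\pi$, so that $\alpha_3=\alpha_0$; let $\kappa=\frac{2\pi}3\eta\le0.0020968$. By (4), $\theta_j\le\frac{2\pi}3\rho$, so $\alpha_{j+1}-\alpha_j=\theta_j-\frac{2\pi}3\le\kappa$. The three differences sum to $0$, so each is also at least $-2\kappa$. Any two of the $\alpha_j$ are cyclically adjacent, so the $\alpha_j$ lie in an interval of length $2\kappa$. Rotating the coordinates in $P$ shifts all $\alpha_j$ by the same amount, so we may assume $|\alpha_j|\le\kappa$.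

Let $\beta(u)=(\cos u,\sin u,0)$, $\tau=\beta'$ and $\delta=b-\beta$. Then $|\delta(s_j)|\le|\alpha_j|\le\kappa$. We first compute the energy $A=\int|\delta'|^2$. Since $\tau'=-\beta$ and $|\delta|^2=2-2b\cdot\beta$,
$$\int b'\cdot\tau=\int b\cdot\beta=2\pi-\tfrac12\int|\delta|^2,$$
and therefore
$$A=\int|b'|^2+2\pi-2\int b'\cdot\tau=\int|b'|^2-2\pi+\int|\delta|^2\le2\pi(\rho^2-1)+\int|\delta|^2. \tag{8}$$
The term $\int|\delta|^2$ must now be absorbed; here the near-vanishing of $\delta$ at the three points $s_j$ is used. Write $\delta=\ell+\delta_0$ with $\ell$ affine on each $[s_j,s_{j+1}]$ and $\ell(s_j)=\delta(s_j)$, so $|\ell|\le\kappa$. On each such interval $\delta_0$ vanishes at the ends and $\ell'$ is constant, so $\int\ell'\cdot\delta_0'=0$, and $\int|\delta_0'|^2\le A$. Wirtinger's inequality says $\int|u|^2\le(\Lambda/\pi)^2\int|u'|^2$ for functions vanishing at the ends of an interval of length $\Lambda$; with $\Lambda=\frac{2\pi}3$ it gives $\int|\delta_0|^2\le\frac49A$. Also $\|\ell\|_{L^2}\le\kappa\sqrt{2\pi}<0.005257$, and $2\pi(\rho^2-1)<0.012586$. With $X=\sqrt A$, (8) becomes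
$$X^2\le0.012586+\big(0.005257+\tfrac23X\big)^2,\quad\text{so}\quad\tfrac59X^2-0.00701X-0.012614\le0 .$$
At $X=0.158$ the left side is greater than $0.0138688-0.0011076-0.012614>0$. The quadratic is negative at $0$ and has positive leading coefficient, so
$$X<0.158. \tag{9}$$
Finally we pass to a pointwise bound. For $u\in[s_j,s_{j+1}]$ both $\int_{s_j}^u|\delta_0'|$ and $\int_u^{s_{j+1}}|\delta_0'|$ are at least $|\delta_0(u)|$. So $2|\delta_0(u)|\le\int_{s_j}^{s_{j+1}}|\delta_0'|\le\sqrt{2\pi/3}\,X$, that is, $|\delta_0|\le\sqrt{\pi/6}\,X$. Hence
$$|\delta|\le\kappa+\sqrt{\pi/6}\,X\le0.0021+\sqrt{\pi/6}\cdot0.158<0.117. \tag{10}$$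

**Step C: the angle $\psi$ between $b(s)$ and $b(s')$ is near $2\pi/3$.** By (4), $\psi\le\frac{2\pi}3\rho=\frac{2\pi}3+\kappa<\pi$. By (10),
$$|b(s')-b(s)|\ge|\beta(s')-\beta(s)|-2(0.117)=\sqrt3-0.234>\sqrt2,$$
so $\psi>\pi/2$. Since sine decreases on $[\frac\pi2,\pi]$,
$$\sin\psi\ge\sin\big(\tfrac{2\pi}3+\kappa\big)=\tfrac{\sqrt3}2\cos\kappa-\tfrac12\sin\kappa>0.8649,\qquad h\sin\psi>0.864. \tag{11}$$

**Step D: the distance $D=|c(s')-c(s)|$ is smaller than that.** By (4), $\varphi'b'=\varphi'^2e$, so $e=\varphi'b'+(1-\varphi'^2)e$ almost everywhere. Insert this into $T=\cos\varphi\,e+\sin\varphi\,b=e-(1-\cos\varphi)e+\sin\varphi\,b$ and use $b'=\tau+\delta'$: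
$$T=\varphi'\tau+\varphi'\delta'+(1-\varphi'^2)e-(1-\cos\varphi)e+\sin\varphi\,b,\qquad\int_I\varphi'\tau=[\varphi\tau]_s^{s'}+\int_I\varphi\beta .$$
We bound the terms of $c(s')-c(s)=\int_IT$ one by one.

* *The boundary term.* Since $\tau(s)\cdot\tau(s')=\cos\frac{2\pi}3=-\frac12$, we have $\big|[\varphi\tau]_s^{s'}\big|^2=\varphi(s')^2+\varphi(s)^2+\varphi(s)\varphi(s')\le3M^2$. By (7) this contributes at most $\sqrt3\cdot0.2125<0.3681$.
* *The terms $\int_I\varphi\beta$ and $\int_I\sin\varphi\,b$.* Since $v/\sin v$ is increasing, $|\varphi|\le\frac{0.2125}{\sin0.2125}|\sin\varphi|\le1.0076|\sin\varphi|$. By Cauchy–Schwarz and (6), $\int_I(|\varphi|+|\sin\varphi|)\le2.0076\sqrt{\frac{2\pi}3\cdot0.0062832}<0.2305$.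
* *The term with $\delta'$.* By Cauchy–Schwarz and (9), $\int_I|\varphi'||\delta'|\le\rho\sqrt{2\pi/3}\,X<1.4487\cdot0.158<0.2290$.
* *The term with $1-\varphi'^2$.* Since $|\varphi'|\le\rho$, $|1-\varphi'^2|\le(\rho^2-\varphi'^2)+(\rho^2-1)$. Using $\int|\varphi'|\ge2\pi$ from Step A, $\int(\rho^2-\varphi'^2)\le2\rho\int(\rho-|\varphi'|)\le2\rho(2\pi\rho-2\pi)=4\pi\rho\eta<0.0126$. So $\int_I|1-\varphi'^2|\le0.0126+\frac{2\pi}3(0.0020031)<0.0169$.
* *The term with $1-\cos\varphi$.* Since $\cos\varphi>0$, $1-\cos\varphi=\frac{\sin^2\varphi}{1+\cos\varphi}\le\sin^2\varphi$. By (6), $\int_I(1-\cos\varphi)<0.0063$.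

In total $D\le0.3681+0.2305+0.2290+0.0169+0.0063=0.8508$. With (11),
$$D<0.851<0.864<h\sin\psi. \tag{12}$$

## 9. The two rulings cross

**Step 1: the lines meet inside both segments.** Since $0<\psi<\pi$, the vectors $b(s),b(s')$ are independent. By Proposition 5(2), $c(s')-c(s)$ lies in the plane they span, so
$$c(s')-c(s)=v\,b(s)-v'\,b(s')$$
for some real $v,v'$. The component of this vector orthogonal to $b(s')$ in that plane has length $|v|\sin\psi$; the component orthogonal to $b(s)$ has length $|v'|\sin\psi$. Both are at most $D$. By (12), $|v|,|v'|<h$. Put $y=v\cos\varphi(s)$ and $y'=v'\cos\varphi(s')$, so $|y|,|y'|<h$. Formula (3) gives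
$$f(s+yg(s),y)=c(s)+v\,b(s)=c(s')+v'\,b(s')=f(s'+y'g(s'),y').$$

**Step 2: these are different points of $C_h$.** If not, then $y=y'$ and $s+yg(s)\equiv s'+yg(s')\pmod{2\pi}$. Because $|y|<h$ and $g$ is $1/h$-Lipschitz, the map $u\mapsto u+yg(u)$ is strictly increasing; it commutes with translation by $2\pi$. So it is injective modulo $2\pi$, and $s\equiv s'\pmod{2\pi}$. But $s'-s=2\pi/3$, a contradiction.

So $f=H_t$ is not injective, although $H_t$ was supposed to be an embedding. There is no isometric isotopy from $i$ to $r$ for $h=0.999$, hence none for any $h\ge0.999$, and Theorem 1 is proved. $\blacksquare$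

## 10. The threshold width and the rigid copies of the cylinder

**The threshold.** By restriction, the set of $h$ for which $i,r$ are isometrically isotopic is an interval with left end $0$. Let $h_*$ be its supremum. Theorem 1 and the quoted existence result give
$$\frac\pi{\pi+2}\le h_*\le0.999<1 .$$
For every $h\in(h_*,1)$, and in any case for $h\in[0.999,1)$, the maps $i$ and $r$ are isometrically homotopic but not isometrically isotopic. The argument does not determine $h_*$.

**Classification of the rigid copies of $C_h$.** Let $0.999\le h<1$, $\alpha$ an isometry of $C_h$, and $R$ an isometry of $\mathbb R^3$. Then $R\circ i\circ\alpha$ is isometrically isotopic to $i$ if and only if $\det(R)\cdot\operatorname{sgn}(\alpha)=+1$, where $\det(R)$ is the determinant of the linear part and $\operatorname{sgn}(\alpha)=\pm1$ according to whether $\alpha$ preserves orientation. All of these maps are isometrically homotopic to $i$, since $h<1$.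

*Proof.* The isometries of $C_h$ are $(x,y)\mapsto(\pm x+a,\pm y)$. Each satisfies $i\circ\alpha=\hat\alpha\circ i$ with $\hat\alpha\in O(3)$: a rotation about the $z$-axis, composed with the reflection $(x,y,z)\mapsto(x,-y,z)$ if the first sign is $-$ and with $z\mapsto-z$ if the second is. So $\det\hat\alpha=\operatorname{sgn}\alpha$, and $R\circ i\circ\alpha=R\hat\alpha\circ i$. If $\det(R\hat\alpha)=1$, a smooth path from $R\hat\alpha$ to the identity in the connected group of orientation-preserving isometries of $\mathbb R^3$ gives an isometric isotopy from $R\circ i\circ\alpha$ to $i$. If $\det(R\hat\alpha)=-1$, join $R\hat\alpha$ similarly to the reflection $(x,y,z)\mapsto(x,-y,z)$. Then $R\circ i\circ\alpha$ is isometrically isotopic to $r$. Isometric isotopy is an equivalence relation (reparametrize time to be constant near the ends before concatenating), so by Theorem 1 this map is not isometrically isotopic to $i$. It is isometrically homotopic to $i$, since $r$ is by the quoted result. $\square$
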